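# Unification in the basic modal logic $K$ is undecidable

## 1. Formulas, frames, unifiers, types, inseparable sets

**Definition 1 (formulas).** Modal formulas are built from variables $x,y,\dots$ by the grammar $\varphi::=x\mid\bot\mid\neg\varphi\mid(\varphi\vee\psi)\mid\Box\varphi$. We write $\Diamond\varphi$ for $\neg\Box\neg\varphi$ and use $\top,\wedge,\to,\leftrightarrow$ as usual. The *modal depth* of a formula is the largest number of nested boxes in it. A *ground* formula is one without variables. $\Box^n$ and $\Diamond^n$ denote $n$-fold iteration.

**Example.** $\Diamond^2\top\wedge\Box^3\bot$ is ground, of modal depth $3$.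

**Definition 2 (frames, models, $K$).** A *frame* is a directed graph $(W,R)$. A *model* adds a valuation $V$ that assigns to each variable $p$ a set $V(p)\subseteq W$. A variable $p$ is true at $w$ iff $w\in V(p)$, the Boolean cases are as usual, and $\Box\varphi$ is true at $w$ iff $\varphi$ is true at every $v$ with $wRv$. A formula is *valid on a frame* if it is true at every point under every valuation. $K$ is the set of formulas true at every point of every model. We use the textbook fact that $K$ is decidable.

**Example.** The truth of a ground formula does not depend on the valuation. $\Diamond^n\top$ says "some path of length $n$ starts here", and $\Box^{n+1}\bot$ says "no path of length $n+1$ starts here". In the *chain* $\zeta_s\to\zeta_{s-1}\to\dots\to\zeta_0$ the formula $\Diamond^n\top\wedge\Box^{n+1}\bot$ is true at $\zeta_n$ and at no other point.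

**Definition 3 (unifiers).** A *$K$-unifier* of $\psi(x_1,\dots,x_n)$ is a tuple of formulas $\varphi_1,\dots,\varphi_n$ with $\psi(\varphi_1,\dots,\varphi_n)\in K$. For a set $L$ of formulas, an *$L$-unifier* of a one-variable formula $\psi$ is a formula $\varphi$ with $\psi(\varphi)\in L$ (and similarly for several variables). A rule $\psi/\theta$ is *admissible* in $K$ if every substitution $\sigma$ with $\psi\sigma\in K$ has $\theta\sigma\in K$.

**Example.** $x\to\Box x$ has the unifier $x:=\top$. The formula $\Diamond x$ has none, because $\Diamond\varphi$ is false at a point without successors. The rule $x/\Box x$ is admissible: if $\varphi$ is true at every point of every model, so is $\Box\varphi$. The rule $\Diamond x/\bot$ is admissible because $\Diamond x$ has no unifier. In general $\psi/\bot$ is admissible iff $\psi$ is not unifiable, since $\bot\notin K$.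

**Definition 4 (global satisfiability).** $\psi$ is *globally satisfiable on a frame* if some valuation makes $\psi$ true at every point of the frame.

**Example.** $x\leftrightarrow\neg\Diamond x$ is globally satisfiable on the chain $\zeta_1\to\zeta_0$ (let $x$ be true at $\zeta_0$ only). It is not globally satisfiable on a single point that sees itself, where it says $x\leftrightarrow\neg x$.

Evaluating $\psi(\varphi_1,\dots,\varphi_n)$ under $V$ is the same as evaluating $\psi$ under the valuation $V'$ with $V'(x_i)=\{w:\varphi_i\text{ is true at }w\text{ under }V\}$. (This is an immediate induction on $\psi$.) So $K$ is closed under substitution. Moreover, if $\psi(\varphi_1,\dots,\varphi_n)$ is valid on a frame, then $V'$ makes $\psi$ true everywhere on that frame. In particular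
$$\text{a }K\text{-unifiable formula is globally satisfiable on every frame.}\tag{1}$$
So $x\leftrightarrow\neg\Diamond x$ is not $K$-unifiable.

**Definition 5 (types).** For a point $w$ of a frame put $\mathrm{tp}_0(w)=\emptyset$ and $\mathrm{tp}_{k+1}(w)=\{\mathrm{tp}_k(v):wRv\}$. We write $w\equiv_kw'$ for $\mathrm{tp}_k(w)=\mathrm{tp}_k(w')$; the two points may lie in different frames.

**Example.** $\mathrm{tp}_1(w)$ is $\emptyset$ if $w$ has no successors and $\{\emptyset\}$ otherwise. In a chain, $\mathrm{tp}_m(\zeta_s)$ is the same for all $s\ge m$: this is clear for $m=0$, and $\mathrm{tp}_{m+1}(\zeta_s)=\{\mathrm{tp}_m(\zeta_{s-1})\}$ with $s-1\ge m$ gives the induction step.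

**Lemma 1 (types).** Let $X_0=\{\emptyset\}$ and let $X_{k+1}$ be the power set of $X_k$. Put $\chi^0_\emptyset=\top$ and $\chi^{k+1}_S=\bigwedge_{s\in S}\Diamond\chi^k_s\wedge\Box\bigvee_{s\in S}\chi^k_s$ for $S\subseteq X_k$ (empty disjunctions are $\bot$).

1. $\mathrm{tp}_k$ takes values in the finite set $X_k$, and $w\models\chi^k_\sigma$ iff $\mathrm{tp}_k(w)=\sigma$.
2. $\mathrm{tp}_{k+1}(w)$ determines $\mathrm{tp}_k(w)$.
3. Points with equal $\mathrm{tp}_k$ satisfy the same ground formulas of depth at most $k$.
4. Every ground formula of depth at most $k$ is $K$-equivalent to a disjunction of formulas $\chi^k_\sigma$, $\sigma\in X_k$.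

**Proof.** All by induction on $k$. For 1: $\chi^{k+1}_S$ says that every $s\in S$ is the $k$-type of some successor and that every successor has its $k$-type in $S$. For 2: $k=0$ is trivial. If $\mathrm{tp}_k(v)$ determines $\mathrm{tp}_{k-1}(v)$, then $\{\mathrm{tp}_k(v):wRv\}$ determines $\{\mathrm{tp}_{k-1}(v):wRv\}$. For 3: depth $0$ is clear. A ground formula of depth at most $k+1$ is a Boolean combination of $\bot$ and formulas $\Box\varphi$ with $\varphi$ of depth at most $k$. By induction the truth of $\varphi$ at $v$ depends only on $\mathrm{tp}_k(v)$, so the truth of $\Box\varphi$ at $w$ depends only on the set $\mathrm{tp}_{k+1}(w)$. For 4: take the disjunction of those $\chi^k_\sigma$ whose type $\sigma$ occurs at some point satisfying the formula, and use 1 and 3. $\square$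

**Definition 6 (computability).** $\phi_e$ is the $e$-th partial computable function. Put $A=\{e:\phi_e(e)=0\}$ and $B=\{e:\phi_e(e)=1\}$. A set is *$\Sigma^0_1$-complete* if it is recursively enumerable (r.e.) and every r.e. set is many-one reducible to it; a set is *$\Pi^0_1$-complete* if its complement is $\Sigma^0_1$-complete.

**Example.** $A$ and $B$ are *recursively inseparable*: no computable $S$ has $A\subseteq S$ and $B\cap S=\emptyset$. Given such an $S$, choose $e$ with $\phi_e(x)=1$ for $x\in S$ and $\phi_e(x)=0$ otherwise. If $e\in S$ then $e\in B$; if $e\notin S$ then $e\in A$. Both contradict the choice of $S$.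

Now we can ask: **is there an algorithm that, given any formula $\psi$, decides whether $\psi$ has a $K$-unifier?** The answer is no.

**Theorem 1.** There is a computable map $e\mapsto\psi_e$ into formulas with $4$ variables such that

* (i) if $\phi_e(e)=0$, then $\psi_e$ is $K$-unifiable;
* (ii) if $\phi_e(e)=1$, then $\psi_e$ is not globally satisfiable on some finite frame in which every point has at most $5$ successors; hence $\psi_e$ is not $K$-unifiable.

Consequently $K$-unification is undecidable: a decision procedure would separate $A$ from $B$.

**Theorem 2.**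

* (a) Theorem 1 holds with one-variable formulas. (Formulas without variables are trivial, since $K$ is decidable.)
* (b) Let $\mathrm{Log}_5$ be the set of formulas valid on all finite frames with out-degree at most $5$. For every set $L$ with $K\subseteq L\subseteq\mathrm{Log}_5$ it is undecidable whether a given one-variable $\psi$ has an $L$-unifier. This includes, for each $n\ge5$, the logic of all frames of out-degree at most $n$.
* (c) If $L$ in (b) is r.e. (for example $L=K$), the set of $L$-unifiable formulas is $\Sigma^0_1$-complete under many-one reductions, already for one variable.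
* (d) The set of admissible rules of $K$ is $\Pi^0_1$-complete. No computable function bounds the modal depth of some unifier of each unifiable $\psi$.

## 2. Ground unifiers, depth, and formulas that chase a fault

If $\psi$ has a $K$-unifier, then it has a ground one of no greater depth: replace every variable in the substituted formulas by $\bot$, and use that $K$ is closed under substitution. By Lemma 1(4), for a given $k$ the ground formulas of depth at most $k$ can be listed up to $K$-equivalence. Since $K$ is decidable, we can decide whether $\psi$ has a unifier of depth at most $k$.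

The first thing to try is therefore to bound the depth. If a computable $g$ guaranteed that every unifiable $\psi$ has a unifier of depth at most $g(\psi)$, we would be done, with a positive answer. The depth does have to grow with the formula. Every unifier of $x\leftrightarrow\Box^n\bot$ ($n\ge 1$) is $K$-equivalent to $\Box^n\bot$, which is true at $\zeta_{n-1}$ and false at $\zeta_n$, whereas $\zeta_{n-1}\equiv_{n-1}\zeta_n$. By Lemma 1(3) a ground unifier has depth at least $n$, hence so does any unifier. This does no harm, because $n$ is visible in $\psi$. The approach stops at the bound itself: nothing in sight produces $g$, and Theorem 2(d) will say that none exists.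

For a negative answer we want formulas whose unifiers must look arbitrarily far. Here is the shape. Let $\alpha$ and $F$ be ground and consider
$$\rho=(\alpha\to x)\wedge(x\to F\vee\Diamond x).$$
Read $x$ as "I am chasing a point with $F$". A point with $\alpha$ must start the chase, and a point that chases must have $F$ or pass the chase on to a successor.

If $\alpha\to\bigvee_{i\le N}\Diamond^iF\in K$ for some $N$, then $x:=\bigvee_{i\le N}\Diamond^iF$ is a unifier. The first conjunct is the assumption. For the second, a true disjunct with $i=0$ gives $F$, and a true disjunct with $i>0$ gives $\Diamond\Diamond^{i-1}F$, hence $\Diamond x$. For instance, with $\alpha=\Diamond\top\wedge\Box\Box\bot$ and $F=\Box\bot$ the unifier is $\Box\bot\vee\Diamond\Box\bot$.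

If, on the other hand, some finite frame without cycles has a point with $\alpha$ and no point with $F$, then $\rho$ is not globally satisfiable there, because the chase would have to go on forever. With the same $\alpha$ and $F=\bot$, the chain $\zeta_1\to\zeta_0$ is such a frame, so $\rho$ is not unifiable.

The plan is to let $x$ move only right and up in a rectangle that encodes a run of a Turing machine, and to let $F$ say "here something is wrong with the rectangle". If the machine answers $1$, there is a finite rectangle in which nothing is wrong. If it answers $0$, every attempt to draw a rectangle goes wrong within a bounded distance $N$. The number $N$ depends on the running time, so $N$ may occur in the unifier, but not in the formula $\psi_e$.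

## 3. Turing machine runs as rectangles of labels

For each $e$ we compute a deterministic Turing machine $M=M_e$ with a one-way infinite tape (cells $1,2,\dots$), started on the blank tape at cell $1$. It moves left or right at each step and never moves left from cell $1$. It has a state set $Q$, a start state $q_s$, and halting states $q_0,q_1$ different from $q_s$. It halts in $q_0$ iff $\phi_e(e)=0$, halts in $q_1$ iff $\phi_e(e)=1$, and otherwise never halts. Let $\Gamma$ be the tape alphabet with blank $\sqcup$, and $\delta$ the transition function, total on non-halting states. Put $\Delta=\Gamma\cup(Q\times\Gamma)\cup\{\#\}$ and $\mathsf q=(q_s,\sqcup)$. Elements of $Q\times\Gamma$ are called *heads*: a head is a cell that carries the machine's head, together with the current state. A head $(p,\alpha)$ with $\delta(p,\alpha)=(p',\beta,\text{right})$ is said to *move right into* $p'$; similarly for left.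

**Definition 7 (the map $\mathrm{next}$).** $\mathrm{next}:\Delta^3\rightharpoonup\Delta$ is the following partial map. It is undefined at $(a,b,c)$ if one of the entries is a head in a halting state, or if at least two of the entries are heads. Otherwise:

* if there is no head, $\mathrm{next}(a,b,c)=b$;
* if $b=(p,\alpha)$ with $\delta(p,\alpha)=(p',\beta,D)$, it is $\beta$;
* if $a$ is a head moving right into $p'$, it is $(p',b)$ if $b\in\Gamma$, and undefined if $b=\#$;
* if $a$ is a head moving left, it is $b$;
* if $c$ is a head moving left into $p'$, it is $(p',b)$ if $b\in\Gamma$, and undefined if $b=\#$;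
* if $c$ is a head moving right, it is $b$.

Two consequences can be read off: $\mathrm{next}(a,\#,c)$, if defined, is $\#$; and replacing a non-head value of $a$ or $c$ by another non-head value does not change $\mathrm{next}(a,b,c)$.

**Example.** If $\delta(q_s,\sqcup)=(q_1,1,\text{right})$, then $\mathrm{next}(\#,\mathsf q,\sqcup)=1$, $\mathrm{next}(\mathsf q,\sqcup,\sqcup)=(q_1,\sqcup)$, and $\mathrm{next}(\mathsf q,\#,\#)$ is undefined: the head would run into the wall $\#$.

Let $c_{i,j}$ be the content of cell $i\ge1$ at time $j$ (the cell with the head is a pair state/symbol), and $c_{0,j}=\#$. Let $p_j$ be the position of the head at time $j$, so $1\le p_j\le j+1$. If $M$ is in a non-halting state at time $j$, then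
$$\mathrm{next}(c_{i-1,j},c_{i,j},c_{i+1,j})=c_{i,j+1}\quad\text{for all }i\ge1.\tag{2}$$
For $i=p_j$ this is the second clause (the head leaves the cell). For $i=p_j\pm1$ it is one of the last four clauses, with $b\in\Gamma$ because $i\ge1$. For all other $i$ it is the first clause.

**Definition 8 (labels).** $\Lambda$ is the set of all $(a,b,c,\nu)\in\Delta^3\times\{0,1,2\}$ such that

* if $\nu=0$, then $(a,b,c)$ is one of $(\#,\#,\mathsf q)$, $(\#,\mathsf q,\sqcup)$, $(\mathsf q,\sqcup,\sqcup)$, $(\sqcup,\sqcup,\sqcup)$, $(\mathsf q,\sqcup,\#)$, $(\sqcup,\sqcup,\#)$, $(\sqcup,\#,\#)$;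
* if $\nu=2$, then $b$ is not a head in a state other than $q_1$.

Put $O=(\#,\#,\mathsf q,0)$. Let $\Lambda_R$ be the set of labels with $(b,c)\ne(\#,\#)$ ("there is a column to the right") and $\Lambda_U$ the set of labels with $\nu\ne2$ ("there is a row above"). Define relations on $\Lambda$:

* $\big((a,b,c,\nu),(a',b',c',\nu')\big)\in\mathsf H$ iff $a'=b$, $b'=c$, $\nu'=\nu$;
* $\big((a,b,c,\nu),(a',b',c',\nu')\big)\in\mathsf V$ iff $\nu\in\{0,1\}$, $\nu'\in\{1,2\}$, $\mathrm{next}(a,b,c)$ is defined and equals $b'$, and $(b,c)=(\#,\#)\Leftrightarrow(b',c')=(\#,\#)$.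

So two $\mathsf H$-related labels are both in $\Lambda_U$ or both outside, and two $\mathsf V$-related labels are both in $\Lambda_R$ or both outside. A label records a cell with its two neighbors and a marker $\nu$: bottom row, inner row, top row.

**Definition 9 (patches).** A *patch* is a map $\tau:[0,w]\times[0,h]\to\Lambda$ (integer intervals) with $\tau(0,0)=O$, horizontally adjacent pairs (left, right) in $\mathsf H$, vertically adjacent pairs (lower, upper) in $\mathsf V$, $\tau(i,j)\in\Lambda_R$ for $i<w$, and $\tau(i,j)\in\Lambda_U$ for $j<h$.

* It is *complete* if $\tau(w,j)\notin\Lambda_R$ for all $j$ and $\tau(i,h)\notin\Lambda_U$ for all $i$.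
* It is *$N$-maximal* if $w,h\le N$, and ($w=N$ or $\tau(w,j)\notin\Lambda_R$ for all $j$), and ($h=N$ or $\tau(i,h)\notin\Lambda_U$ for all $i$).

**Example.** For the machine with $\delta(q_s,\sqcup)=(q_1,1,\text{right})$ here are the middle entries of a complete patch with $w=4$, $h=1$, top row first:
$$\begin{array}{ccccc}\#&1&(q_1,\sqcup)&\sqcup&\#\\ \#&\mathsf q&\sqcup&\sqcup&\#\end{array}$$
The first and third entries of each label are the neighbors in the row (and $\#$ beyond the two ends), and $\nu$ is $0$ in the bottom row and $2$ in the top row. For $\mathsf V$ one checks $\mathrm{next}(\#,\#,\mathsf q)=\#$, the two values computed above, $\mathrm{next}(\sqcup,\sqcup,\#)=\sqcup$ and $\mathrm{next}(\sqcup,\#,\#)=\#$. If the machine went into $q_0$ instead, the top row would contain the middle entry $(q_0,\sqcup)$. This is forbidden with $\nu=2$; and with $\nu=1$ there would have to be a row above, while $\mathrm{next}$ is undefined there. This is the mechanism of the next lemma.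

**Lemma 2.** (B) If $M$ halts in $q_1$, there is a complete patch with $w\ge1$. (A) If $M$ halts in $q_0$ after $n$ steps, there is no $N$-maximal patch for $N=2n+3$.

**Proof of (B).** The purpose is to draw the accepting run. Say $M$ halts in $q_1$ after $n$ steps; $n\ge1$ because $q_s\ne q_1$. Let $w=n+3$, $h=n$, put $d_{i,j}=c_{i,j}$ for $0\le i<w$ and $d_{-1,j}=d_{w,j}=d_{w+1,j}=\#$, and
$$\tau(i,j)=(d_{i-1,j},d_{i,j},d_{i+1,j},\nu_j),\qquad \nu_0=0,\ \nu_j=1\ (0<j<n),\ \nu_n=2.$$
Row $0$ reads $\#\,\mathsf q\,\sqcup^{n+1}\,\#$, and all its triples are on the list. In row $n$ the only head is in state $q_1$. So all values are labels. $\mathsf H$ is clear.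

For $\mathsf V$, let $j<n$. The state at time $j$ is not halting, and the head is at a position in $[1,j+1]\subseteq[1,w-2]$. In column $w$ the triple is $(c_{w-1,j},\#,\#)$ without a head, giving $\#$. In column $0$ the triple is $(\#,\#,c_{1,j})$, and if $c_{1,j}$ is a head it moves right, so we get $\#$. In columns $1,\dots,w-1$ we get $c_{i,j+1}$ by (2); in column $w-1$ the third entry is $\#$ instead of the non-head $c_{w,j}$, which makes no difference. Finally $(b,c)=(\#,\#)$ holds exactly in column $w$ and $\nu=2$ exactly in row $h$. So the last clause of $\mathsf V$ and the conditions on $\Lambda_R,\Lambda_U$ hold, and the patch is complete.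

**Proof of (A).** The purpose is to show that any $N$-maximal patch is forced to copy the run of $M$ until the state $q_0$ breaks it. Note $n\ge1$. Let $\tau$ be an $N$-maximal patch on $[0,w]\times[0,h]$ and let $d_{i,j}$ be the middle entry of $\tau(i,j)$. Since $O\in\Lambda_R\cap\Lambda_U$ and $N\ge1$, maximality gives $w,h\ge1$. By $\mathsf H$, $\tau(i,j)$ has first entry $d_{i-1,j}$ if $i\ge1$ and third entry $d_{i+1,j}$ if $i<w$.

**Row 0.** We determine the bottom row. By $\mathsf H$ all its labels have $\nu=0$. After $O=(\#,\#,\mathsf q,0)$ the label in column $1$ begins with $\#,\mathsf q$, so it is $(\#,\mathsf q,\sqcup,0)$; the next begins with $\mathsf q,\sqcup$, and from then on the list allows only blanks, possibly followed by $\#$. A label with middle entry $\#$ in this row after column $0$ is $(\sqcup,\#,\#,0)\notin\Lambda_R$, so it can only be in column $w$. Hence $d_{i,0}=c_{i,0}$ for $0\le i<w$ and $d_{w,0}\in\{c_{w,0},\#\}$.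

**Case 1: $d_{w,0}=\#$.** Here the patch has a right wall, and we show that the head stays left of it. As $d_{1,0}=\mathsf q$, we have $w\ge2$. We claim that for all $j\le\min(h,n)$: $d_{w,j}=\#$, $d_{i,j}=c_{i,j}$ for $0\le i<w$, and $p_j<w$. This holds for $j=0$. Let it hold for $j$, with $j<n$ and $j<h$. By $\mathsf V$, $\mathrm{next}$ is defined on all triples of row $j$ and yields the middle entries of row $j+1$. Columns $0$ and $w$ have middle entry $\#$, so they keep it. For $1\le i\le w-1$ the triple is $(c_{i-1,j},c_{i,j},c_{i+1,j})$, except that for $i=w-1$ the third entry is $\#$ instead of $c_{w,j}$, which is not a head because $p_j<w$. So $d_{i,j+1}=c_{i,j+1}$ by (2). Finally $p_{j+1}\le p_j+1\le w$. If $p_{j+1}=w$, the head is at $w-1$ at time $j$ and moves right. Then the triple of column $w$ has as first entry a head moving right and middle entry $\#$, so $\mathrm{next}$ is undefined there, a contradiction.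

**Case 2: $d_{w,0}\ne\#$.** Here there is no wall, but the patch is wide enough. We have $\tau(w,0)\in\Lambda_R$, so $w=N$ by maximality, and $d_{i,0}=c_{i,0}$ for all $i\le N$. By induction on $j\le\min(h,n)$ we get $d_{i,j}=c_{i,j}$ for $0\le i\le N-j$: column $0$ keeps $\#$, and for $1\le i\le N-j-1$, $d_{i,j+1}=\mathrm{next}(d_{i-1,j},d_{i,j},d_{i+1,j})=c_{i,j+1}$ by (2). The head is in the controlled region, since $p_j\le j+1\le n+1\le N-j$.

**Contradiction in both cases.** For every $j\le\min(h,n)$ there is $p\le w$ such that $d_{p,j}$ is the head cell of $M$ at time $j$. If $h\le n$, then $h<N$, so row $h$ consists of labels with $\nu=2$; but $d_{p,h}$ (for $j=h$) is a head in a state other than $q_1$, which is not allowed in such a label. So $h\ge n+1$. Then $\mathsf V$ requires $\mathrm{next}$ to be defined on $\tau(p,n)$, whose middle entry is a head in the halting state $q_0$. Contradiction. $\square$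

## 4. Labels and directions expressed by ground formulas

A frame has just one relation, so we must encode labels and the four directions. Each point stores a label together with its position mod $3$. Enumerate $\Lambda\times\mathbb Z_3\times\mathbb Z_3$ as $\{1,\dots,T\}$ and identify the two sets. For $t=(\ell,p)$ call $\ell$ the *base label* and $p=\mathrm{pos}(t)$ the *position*. Put $\mu=T+2$ and, for $1\le t\le T$,
$$\kappa_t=\Diamond^t\top\wedge\Box^{t+1}\bot,\qquad\lambda_t=\Diamond^{T+2}\top\wedge\Diamond\kappa_t\wedge\bigwedge_{s\ne t}\neg\Diamond\kappa_s .$$
The $\lambda_t$ are ground, pairwise incompatible, and of depth at most $\mu$. A point is *labeled* $t$ if it satisfies $\lambda_t$. For $\ell\in\Lambda$ and $S\subseteq\Lambda$ put $\lambda_\ell=\bigvee_p\lambda_{(\ell,p)}$ and $\lambda_S=\bigvee_{\ell\in S}\lambda_\ell$.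

**Example.** Fix $t\le T$ and $s\ge1$, and let $y_s$ be a point with exactly two successors $\zeta_t$ and $\zeta_{T+s}$ on a chain. A path of length $1+T+s\ge T+2$ starts at $y_s$, and the only $\kappa_{s'}$ with $s'\le T$ true at a successor is $\kappa_t$. So $y_s$ is labeled $t$. A chain point $\zeta_s$ with $s\le T$ is unlabeled, as it fails $\Diamond^{T+2}\top$.

For directions put $e_r=(1,0)$, $e_l=(-1,0)$, $e_u=(0,1)$, $e_d=(0,-1)$. For $D\in\{r,l,u,d\}$ let $x\,R_D\,y$ mean: $x\to y$, both labeled, and $\mathrm{pos}(y)=\mathrm{pos}(x)+e_D$. Its diamond is
$$\langle D\rangle\varphi=\bigvee\{\lambda_t\wedge\Diamond(\lambda_{t'}\wedge\varphi):\mathrm{pos}(t')=\mathrm{pos}(t)+e_D\}.$$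
For words, $R_{vw}$ is "first $R_v$, then $R_w$", $R_\varepsilon$ is equality, and $R_v(x)=\{y:x\,R_v\,y\}$. The four vectors $e_D$ are different mod $3$, so a labeled point tells its right, left, upper and lower neighbors apart. But in an arbitrary frame $R_r(x)$ may be empty or have many elements.

## 5. Why comparing $ru$ with $ur$ fails, and what closed paths give

To read a rectangle off a frame we need that "right, then up" and "up, then right" lead to points that look alike. The obvious fault to look for is a point $x$ where they do not. A formula cannot name types of unknown depth $k$, so it delegates the comparison to variables $b_1,\dots,b_q$, whose truth values form a color: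
$$\mathsf D^{-}=\bigvee_{i\le q}\Big(\big(\langle r\rangle\langle u\rangle b_i\wedge\langle u\rangle\langle r\rangle\neg b_i\big)\vee\big(\langle r\rangle\langle u\rangle\neg b_i\wedge\langle u\rangle\langle r\rangle b_i\big)\Big).$$
For a unifier we would need ground formulas $b_i$ such that $\mathsf D^-$ holds whenever the two routes from $x$ lead to points of different $k$-types. Here $q$ is fixed with the formula, while $k$ depends on $N$.

This breaks down for $k\ge T+2^q+3$, whatever ground formulas we take. Fix $\ell\in\Lambda$ and take the points $y_1,\dots,y_{2^q+1}$ of the last example with $t=(\ell,(1,1))$, on a common chain. They have pairwise different $k$-types, since $\Diamond\kappa_{T+s}$, of depth $T+s+2\le k$, is true only at $y_s$ among them (where $\kappa_{T+s}$ is defined by the same formula as above). For each pair $s<s'$ add points $x,a,a'$ with edges $x\to a\to y_s$ and $x\to a'\to y_{s'}$, and one edge from each of $x,a,a'$ to the chain point that gives the labels $(\ell,(0,0))$, $(\ell,(1,0))$, $(\ell,(0,1))$ respectively. These really are their labels: long paths start at $x,a,a'$, and their other successors satisfy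 no $\kappa_{s''}$ with $s''\le T$, because paths longer than $T$ start there. So $R_{ru}(x)=\{y_s\}$ and $R_{ur}(x)=\{y_{s'}\}$. There are only $2^q$ colors for $2^q+1$ points, so some $y_s,y_{s'}$ with $s<s'$ have the same color. At the point $x$ of this pair $\mathsf D^-$ is false, although $y_s\not\equiv_ky_{s'}$.

The reason is clear: $x$ demands that two *other* points get different colors, and many points $x$ together can demand this for all pairs. The way out is to test only closed paths. If a walk right–left from $u$ ends at some $z$ of another type, then the demand concerns $u$ itself and $z$. Out of all such $z$, the point $u$ may choose *one*; we only ask that $u$ and this one $z$ get different colors. Each point then makes a single demand, on itself, and we shall see that six colors suffice, uniformly in $k$.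

Let
$$\mathcal R=R_{rl}\cup R_{lr}\cup R_{du}\cup R_{ruld},\qquad \langle\mathcal R\rangle\varphi=\langle r\rangle\langle l\rangle\varphi\vee\langle l\rangle\langle r\rangle\varphi\vee\langle d\rangle\langle u\rangle\varphi\vee\langle r\rangle\langle u\rangle\langle l\rangle\langle d\rangle\varphi,$$
and $\mathcal R(u)=\{z:u\,\mathcal R\,z\}$.

Are closed paths enough for commutation? Suppose, ideally, that $\mathcal R(u)\subseteq\{u\}$ for all $u$, that every $y\in R_{ru}(x)$ has some $z\in R_l(y)$, and that every $z\in R_{rul}(x)$ has an $R_d$-successor. Let $y\in R_{ru}(x)$ and $x\,R_u\,a\,R_r\,y'$. Choose $z\in R_l(y)$ and $x'\in R_d(z)$. Then $x'\in R_{ruld}(x)$, so $x'=x$. Hence $a\in R_u(x')\subseteq R_{du}(z)$, so $a=z$. Hence $y'\in R_r(z)\subseteq R_{lr}(y)$, so $y'=y$. This explains the four words in $\mathcal R$. Section 8 repeats this argument with $\equiv_k$ in place of equality, losing a little depth at each step.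

## 6. The formula $\psi_e$, and a rectangle on which it fails

A structural fault at a point is: a missing right or upper successor, a label conflict, or a walk that cannot be continued. As a ground formula,
$$\begin{aligned}\mathsf S=\ &(\lambda_{\Lambda_R}\wedge\neg\langle r\rangle\top)\vee(\lambda_{\Lambda_U}\wedge\neg\langle u\rangle\top)\vee\bigvee_{(\ell,\ell')\notin\mathsf H}(\lambda_\ell\wedge\langle r\rangle\lambda_{\ell'})\vee\bigvee_{(\ell,\ell')\notin\mathsf V}(\lambda_\ell\wedge\langle u\rangle\lambda_{\ell'})\\&\vee\langle r\rangle\neg\langle l\rangle\top\vee\langle r\rangle\langle u\rangle\neg\langle l\rangle\top\vee\langle r\rangle\langle u\rangle\langle l\rangle\neg\langle d\rangle\top.\end{aligned}$$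
The commutation argument used closed paths at $x$ and at points reached by $r$, $ru$ and $rul$. So for a formula $\theta$ put $\mathsf E=\mathsf S\vee\theta$ and
$$\mathrm{Fault}[\theta]=\mathsf E\vee\langle r\rangle\mathsf E\vee\langle r\rangle\langle u\rangle\mathsf E\vee\langle r\rangle\langle u\rangle\langle l\rangle\mathsf E.$$
This is monotone in $\theta$: if $\theta\to\theta'$ is valid, so is $\mathrm{Fault}[\theta]\to\mathrm{Fault}[\theta']$. With variables $P,b_1,b_2,b_3$ let
$$\mathsf D=\bigvee_{i=1}^3\big((b_i\wedge\langle\mathcal R\rangle\neg b_i)\vee(\neg b_i\wedge\langle\mathcal R\rangle b_i)\big),$$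
$$\psi_e=(\lambda_O\to P)\wedge\big(P\to\mathrm{Fault}[\mathsf D]\vee\langle r\rangle P\vee\langle u\rangle P\big).$$
$\mathsf D$ says that some closed path leads to a point of another color. The formula is computable from $e$.

**Proof of Theorem 1(ii).** Let $\phi_e(e)=1$. By Lemma 2(B) take a complete patch $\tau$ on $[0,w]\times[0,h]$ with $w\ge1$.

**Step 1 (the frame).** We turn the patch into a frame $\mathfrak F$. Its points are $g_{i,j}$ ($0\le i\le w$, $0\le j\le h$) and $\zeta_0,\dots,\zeta_T$. Its edges are $\zeta_s\to\zeta_{s-1}$ for $s\ge1$; $g_{i,j}\to g_{i',j'}$ whenever $|i-i'|+|j-j'|=1$; and $g_{i,j}\to\zeta_t$ for $t=(\tau(i,j),(i\bmod3,j\bmod3))$. Out-degrees are at most $4+1=5$.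

**Step 2 (labels).** We check that the labels are the intended ones. $\zeta_s\models\kappa_t$ iff $s=t$, and no $\zeta_s$ satisfies $\Diamond^{T+2}\top$, so the chain is unlabeled. Since $w\ge1$, every grid point has a grid neighbor, and edges between grid points go both ways, so an infinite path starts at each $g_{i,j}$. Hence $g_{i,j}$ satisfies $\Diamond^{T+2}\top$ and no $\kappa_s$, and the only $\Diamond\kappa_s$ with $1\le s\le T$ true at it is the one with $s=t$. So $g_{i,j}$ is labeled exactly $(\tau(i,j),(i,j)\bmod3)$.

**Step 3 (directions).** We check that $R_D$ is the geometric direction. The labeled successors of $g_{i,j}$ are its grid neighbors, and the possible four have four different positions mod $3$. So $R_r(g_{i,j})=\{g_{i+1,j}\}$ if $i<w$ and is empty if $i=w$; similarly for $l,u,d$.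

**Step 4 (no faults).** By Step 3 every closed path of the kind in $\mathcal R$ returns to its start, so $\mathcal R(x)\subseteq\{x\}$ for all points (and $\mathcal R(\zeta_s)=\emptyset$). So $\mathsf D$ is false everywhere under every valuation. $\mathsf S$ is false at all $g_{i,j}$: the first two disjuncts because $\tau(i,j)\in\Lambda_R\Leftrightarrow i<w$ and $\tau(i,j)\in\Lambda_U\Leftrightarrow j<h$; the next two because adjacent labels are in $\mathsf H$ and $\mathsf V$; the last three because $g_{i+1,j}$ and $g_{i+1,j+1}$ have left neighbors and $g_{i,j+1}$ has a lower neighbor. Since $R_D$ leads only to labeled points, that is, grid points, $\mathrm{Fault}[\mathsf D]$ is false at all $g_{i,j}$.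

**Step 5 (the chase).** Suppose a valuation makes $\psi_e$ true everywhere. As $g_{0,0}\models\lambda_O$, $P$ holds at $g_{0,0}$. Whenever $P$ holds at $g_{i,j}$, it holds at an existing $g_{i+1,j}$ or $g_{i,j+1}$, and so $i+j$ grows forever. This is impossible in a finite rectangle. So $\psi_e$ is not globally satisfiable on $\mathfrak F$, and by (1) it is not $K$-unifiable. $\square$

## 7. Six colors for closed paths

**Definition 10.** A *ground coloring* is a map $\eta$ from all pointed frames to a finite set such that for each value $c$ the condition $\eta(u)=c$ is defined by a ground formula, denoted $[\eta=c]$. Put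
$$\beta_k=\bigvee_{\sigma\in X_k}\big(\chi^k_\sigma\wedge\langle\mathcal R\rangle\neg\chi^k_\sigma\big),$$
and write $u\in B_k$ if $u\models\beta_k$, that is, if some $z\in\mathcal R(u)$ has $z\not\equiv_ku$.

**Example.** $\mathrm{tp}_k$ is a ground coloring, by Lemma 1(1). The truth value of one ground formula is a ground coloring with two colors. In the frame $\mathfrak F$ no point is in $B_k$.

**Lemma 3 (coloring).** For every $k$ there is a ground coloring $\eta$ with values in $\{0,\dots,5\}$ such that in every frame each $u\in B_k$ has some $z\in\mathcal R(u)$ with $\eta(z)\ne\eta(u)$.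

**Proof.** Consider the property of a ground coloring $\eta$

$(*)$ in every frame, for every $u\in B_k$ there is $z\in\mathcal R(u)$ with $\eta(z)\ne\eta(u)$.

**Step 1 (start).** We need some coloring to begin with: $\mathrm{tp}_k$ has $(*)$ by the definition of $B_k$. It may have very many colors.

**Step 2 (one reduction).** Here we shrink the number of colors. This is a color reduction of Cole–Vishkin type: a point keeps one binary digit of its color, one that separates it from its chosen $z$. Let $\eta$ have $(*)$ and $n\ge7$ colors. Code the colors injectively by $0/1$-strings of length $a=\lceil\log_2n\rceil$ and fix a linear order on the colors. For a point $u$ let $S(u)=\{\eta(z):z\in\mathcal R(u)\}\setminus\{\eta(u)\}$. If $S(u)\ne\emptyset$, let $s(u)=\min S(u)$ and let $i(u)$ be the least index at which the strings of $s(u)$ and $\eta(u)$ differ. If $S(u)=\emptyset$, let $i(u)=1$. Put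
$$\eta'(u)=\big(i(u),\ \text{the }i(u)\text{-th digit of }\eta(u)\big).$$
There are at most $2a$ new colors. The value $\eta'(u)$ is determined by the truth values at $u$ of the formulas $[\eta=c]$ and $\langle\mathcal R\rangle[\eta=c]$, so $\eta'$ is a ground coloring.

For instance, let $n=8$, $\eta(u)=101$, $s(u)=100$. Then $\eta'(u)=(3,1)$. A point $z\in\mathcal R(u)$ of old color $100$ gets either a first component different from $3$, or $(3,0)$.

**Step 3 ($\eta'$ has $(*)$).** Let $u\in B_k$. By $(*)$ for $\eta$, $S(u)\ne\emptyset$. Take $z\in\mathcal R(u)$ with $\eta(z)=s(u)$. If $\eta'(z)=\eta'(u)$, then $i(z)=i(u)=:i$, and the $i$-th digits of $\eta(z)=s(u)$ and of $\eta(u)$ agree. This contradicts the choice of $i(u)$. Note that nothing was needed about how $z$ itself chose $i(z)$.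

**Step 4 (the number of colors drops).** We check $2a<n$ for $n\ge7$. For $n=7,8$ we have $2a=6$. For $n\ge9$ we have $a\ge4$, so $2a\le2^{a-1}<n$. Iterating, we reach at most $6$ colors, and rename them as elements of $\{0,\dots,5\}$. $\square$

## 8. Without maximal patches, a fault is always near

**Lemma 4 (detection).** Suppose there is no $N$-maximal patch, $N\ge1$, and let $k=\mu+N+1$. Then
$$\lambda_O\to\bigvee_{0\le i,j\le N}\langle r\rangle^i\langle u\rangle^j\,\mathrm{Fault}[\beta_k]\ \in K.$$

**Proof.** Suppose this fails at a point $o$ of some model. We build an $N$-maximal patch from $o$. Call $x$ *clean* if for each $v\in\{\varepsilon,r,ru,rul\}$ every $y\in R_v(x)$ satisfies $y\not\models\mathsf S$ and $y\notin B_k$; that is, $x\not\models\mathrm{Fault}[\beta_k]$. So $o$ has base label $O$, and for $i,j\le N$ all points of $R_{r^iu^j}(o)$ are clean. We use all the time: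
$$\text{if }y\notin B_k\text{ and }z\in\mathcal R(y),\text{ then }z\equiv_ky.\tag{3}$$

**Step 1 (moves can be copied).** Since different points may only look alike, we must transfer moves from one to the other.

(a) *If $x\equiv_{m+1}y$, $m\ge\mu$ and $z\in R_D(x)$, then some $z'\in R_D(y)$ has $z'\equiv_mz$.* By definition of types $y$ has a successor $z'\equiv_mz$. Labels are given by ground formulas of depth at most $\mu\le m$, so by Lemma 1, $x$ and $y$ have the same label, and so have $z$ and $z'$. Hence $z'\in R_D(y)$.

**Step 2 (right successors look alike).** The relation $R_r$ need not be functional; this step makes it functional up to types.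

(b) *If $x$ is clean and $y,y'\in R_r(x)$, then $y\equiv_{k-1}y'$.* Since $x\not\models\langle r\rangle\neg\langle l\rangle\top$, there is $z\in R_l(y)$. Now $z\in R_{rl}(x)$ and $x\notin B_k$, so $z\equiv_kx$ by (3). By (a) with $m=k-1\ge\mu$ there is $y''\in R_r(z)$ with $y''\equiv_{k-1}y'$. As $y''\in R_{lr}(y)$ and $y\notin B_k$ (because $y\in R_r(x)$ and $x$ is clean), $y''\equiv_ky$. So $y\equiv_{k-1}y'$.

**Step 3 (commutation).** This is the argument at the end of Section 5, up to types.

(c) *If $x$ is clean, $y\in R_{ru}(x)$ and $y'\in R_{ur}(x)$, then $y\equiv_{k-2}y'$.* Let $x\,R_u\,a\,R_r\,y'$. As $x\not\models\mathsf S$, there is $z\in R_l(y)$ (by the disjunct $\langle r\rangle\langle u\rangle\neg\langle l\rangle\top$), and then $x'\in R_d(z)$ (by the disjunct $\langle r\rangle\langle u\rangle\langle l\rangle\neg\langle d\rangle\top$). Now $x'\in R_{ruld}(x)$ and $x\notin B_k$, so $x'\equiv_kx$. Apply (a) twice, with $m=k-1$ and $m=k-2$; here $k-2=\mu+N-1\ge\mu$. We get $a''\in R_u(x')$ with $a''\equiv_{k-1}a$, and $y''\in R_r(a'')$ with $y''\equiv_{k-2}y'$. Since $a''\in R_{du}(z)$, and $z\in R_{rul}(x)$ is not in $B_k$, (3)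 gives $a''\equiv_kz$. By (a) with $m=k-1$ there is $y'''\in R_r(z)$ with $y'''\equiv_{k-1}y''$. Since $y'''\in R_{lr}(y)$, and $y\in R_{ru}(x)$ is not in $B_k$, (3) gives $y'''\equiv_ky$. Altogether $y\equiv_ky'''\equiv_{k-1}y''\equiv_{k-2}y'$, hence $y\equiv_{k-2}y'$.

**Step 4 (the bottom row).** We start the patch. Let $x_{0,0}=o$. Given $x_{i,0}$ with $i<N$ and base label in $\Lambda_R$, choose $x_{i+1,0}\in R_r(x_{i,0})$; it exists because $x_{i,0}\not\models\mathsf S$. Let $w\le N$ be the last index reached. All these points are labeled; we write $\ell_{i,j}$ for the base label of a point $x_{i,j}$.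

By induction on $j$ we construct rows $x_{i,j}\in R_{r^iu^j}(o)$, $0\le i\le w$, with

$(I_j)$ $\ell_{i,j}\in\Lambda_R$ for $i<w$; $\ell_{w,j}\notin\Lambda_R$ if $w<N$; and for $i<w$ every $y\in R_r(x_{i,j})$ satisfies $y\equiv_{k-1-j}x_{i+1,j}$.

Note that $x_{i+1,j}$ itself need not be a successor of $x_{i,j}$ when $j>0$; the last clause replaces this. $(I_0)$ holds by construction and by (b).

**Step 5 (labels within a row).** We show that row $j$ respects $\mathsf H$. Assume $(I_j)$, $j\le N$. Let $i<w$. Since $\ell_{i,j}\in\Lambda_R$ and $x_{i,j}\not\models\mathsf S$, there is $y\in R_r(x_{i,j})$. As $k-1-j\ge\mu$, $y$ has the same label as $x_{i+1,j}$. Since $x_{i,j}\not\models\mathsf S$, $(\ell_{i,j},\ell_{i+1,j})\in\mathsf H$. So in row $j$ either all base labels are in $\Lambda_U$ or none is. If $j=N$ or none is, stop with $h=j$.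

**Step 6 (the next row).** Otherwise $j<N$ and all are in $\Lambda_U$; we go up. As $x_{i,j}\not\models\mathsf S$, we can choose $x_{i,j+1}\in R_u(x_{i,j})$ for all $i\le w$. Then $x_{i,j+1}\in R_{r^iu^{j+1}}(o)$, and $(\ell_{i,j},\ell_{i,j+1})\in\mathsf V$ because $x_{i,j}\not\models\mathsf S$. So membership and non-membership in $\Lambda_R$ carry over from row $j$.

For the last clause of $(I_{j+1})$ let $i<w$ and $y\in R_r(x_{i,j+1})$; then $y\in R_{ur}(x_{i,j})$. Choose $y_0\in R_r(x_{i,j})$, which exists as in Step 5. By $(I_j)$, $y_0\equiv_{k-1-j}x_{i+1,j}$. By (a) with $m=k-2-j=\mu+N-1-j\ge\mu$, applied to $x_{i+1,j+1}\in R_u(x_{i+1,j})$, there is $y_1\in R_u(y_0)$ with $y_1\equiv_{k-2-j}x_{i+1,j+1}$. Now $y_1\in R_{ru}(x_{i,j})$ and $x_{i,j}$ is clean, so $y\equiv_{k-2}y_1$ by (c). Hence $y\equiv_{k-1-(j+1)}x_{i+1,j+1}$.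

**Step 7 (the patch).** The process stops with some $h\le N$. The map $(i,j)\mapsto\ell_{i,j}$ on $[0,w]\times[0,h]$ sends $(0,0)$ to $O$, respects $\mathsf H$ (Step 5, in every row) and $\mathsf V$ (Step 6), has values in $\Lambda_R$ for $i<w$ and in $\Lambda_U$ for $j<h$, and satisfies the two maximality conditions by $(I_j)$ and the stopping rule. It is an $N$-maximal patch, a contradiction. $\square$

## 9. The unifier when $\phi_e(e)=0$

**Proof of Theorem 1(i).** Let $\phi_e(e)=0$. By Lemma 2(A) choose $N\ge1$ without $N$-maximal patches, let $k=\mu+N+1$, and let $\eta$ be as in Lemma 3.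

**Step 1 (the colors).** We make the variables $b_i$ detect $B_k$. Substitute for $b_1,b_2,b_3$ the ground formulas that express the three binary digits of $\eta\in\{0,\dots,5\}$, and let $\mathsf D^*$ be the resulting instance of $\mathsf D$. By Lemma 3, $\beta_k\to\mathsf D^*\in K$: if $z\in\mathcal R(u)$ and $\eta(z)\ne\eta(u)$, some digit differs. By monotonicity $\mathrm{Fault}[\beta_k]\to\mathrm{Fault}[\mathsf D^*]\in K$.

**Step 2 (the chase).** Substitute
$$P:=\bigvee_{0\le i,j\le N}\langle r\rangle^i\langle u\rangle^j\,\mathrm{Fault}[\mathsf D^*].$$
The first conjunct of $\psi_e$ becomes valid by Lemma 4 and Step 1. For the second, consider a true disjunct of $P$. If $i>0$, it gives $\langle r\rangle P$. If $i=0<j$, it gives $\langle u\rangle P$. If $i=j=0$, it is $\mathrm{Fault}[\mathsf D^*]$. So $\psi_e$ is $K$-unifiable. $\square$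

Together with Section 6 this proves Theorem 1: a decision procedure for $K$-unification, applied to $\psi_e$, would give a computable set containing $A$ and disjoint from $B$.

## 10. One variable that carries both the chase and the colors

**Proof of Theorem 2(a).** The single variable $x$ must do the work of $P$ and of the $b_i$. Let $\langle\mathcal R\rangle^{\le6}\varphi=\bigvee_{i\le6}\langle\mathcal R\rangle^i\varphi$, $\mathsf D_x=\langle\mathcal R\rangle^{\le6}x\wedge\langle\mathcal R\rangle^{\le6}\neg x$, $\mathsf F_x=\mathrm{Fault}[\mathsf D_x]$, and
$$\psi'_e(x)=(\lambda_O\to x\vee\mathsf F_x)\wedge\big(x\to\mathsf F_x\vee\langle r\rangle(x\vee\mathsf F_x)\vee\langle u\rangle(x\vee\mathsf F_x)\big).$$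
Now $\mathsf D_x$ says that $x$ takes both values within six $\mathcal R$-steps.

**Case $\phi_e(e)=1$.** Take the frame $\mathfrak F$ of Section 6. As $\mathcal R(y)\subseteq\{y\}$ there, $\mathsf D_x$ is false everywhere, and since $\mathsf S$ is false at all grid points, $\mathsf F_x$ is false at all grid points, under every valuation. If $\psi'_e$ were true everywhere, $x$ would hold at $g_{0,0}$, and from each $g_{i,j}$ with $x$ it would pass to an existing $g_{i+1,j}$ or $g_{i,j+1}$. This is impossible in a finite rectangle. So $\psi'_e$ is not globally satisfiable on $\mathfrak F$, and not $K$-unifiable by (1).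

**Case $\phi_e(e)=0$.** Take $N,k,\eta$ as in Section 9.

**Step 1 (preparations).** We fix ground-definable notions, for points $y$ of arbitrary frames, that do not mention $x$.

* $y\in B'$ iff some $z\in\mathcal R(y)$ has $\eta(z)\ne\eta(y)$. For such $y$ let $s(y)$ be the least value different from $\eta(y)$ that $\eta$ takes on $\mathcal R(y)$. By Lemma 3, $B_k\subseteq B'$.
* $y\in C$ iff some $z\in\mathcal R(y)$ has $z\notin B'$ and $\eta(z)\ne\eta(y)$. So $C\subseteq B'$.
* $F_0=\mathrm{Fault}[\beta']$, where $\beta'$ is a ground formula defining $B'$, and $P^*=\bigvee_{0\le i,j\le N}\langle r\rangle^i\langle u\rangle^jF_0$. By Lemma 4 and $\beta_k\to\beta'\in K$, $\lambda_O\to P^*\in K$.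

**Step 2 (the substitution).** Outside $B'$ the variable should carry the chase; inside $B'$ it should vary along $\mathcal R$. Substitute for $x$ a ground formula with the following truth value at $y$:

* if $y\notin B'$: the truth value of $P^*$;
* if $y\in C$: false if some $z\in\mathcal R(y)\setminus B'$ with $\eta(z)\ne\eta(y)$ satisfies $P^*$, and true otherwise;
* if $y\in B'\setminus C$: true iff $s(y)>\eta(y)$.

There is no circularity, since $\eta,B',C,F_0,P^*$ are defined before $x$. All conditions are Boolean combinations of ground formulas and of $\langle\mathcal R\rangle$ applied to ground formulas, taken over the six values of $\eta$.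

**Step 3 (every $u_0\in B'$ satisfies $\mathsf D_x$).** This step shows that $x$ betrays every point of $B'$. Starting with $u_0$, as long as $u_i\in B'\setminus C$ and $i\le5$, choose $u_{i+1}\in\mathcal R(u_i)$ with $\eta(u_{i+1})=s(u_i)\ne\eta(u_i)$. Since $u_i\notin C$, $u_{i+1}\in B'$.

Suppose first that some $u_i\in C$ with $i\le5$ is reached. If $x$ is false at $u_i$, then some $z\in\mathcal R(u_i)\setminus B'$ satisfies $P^*$, so $x$ is true at $z$. If $x$ is true at $u_i$, then by definition of $C$ there is $z\in\mathcal R(u_i)\setminus B'$ with $\eta(z)\ne\eta(u_i)$, and it fails $P^*$, so $x$ is false at $z$. Either way $x$ takes both values at $u_i$ and $z$, which are reached from $u_0$ in at most $6$ steps of $\mathcal R$. So $\mathsf D_x$ holds at $u_0$.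

Otherwise $u_0,\dots,u_5\in B'\setminus C$, and $u_6$ is defined. If $x$ were true at all of $u_0,\dots,u_5$, then $\eta(u_{i+1})=s(u_i)>\eta(u_i)$ for $i\le5$; if $x$ were false at all of them, then $\eta(u_{i+1})<\eta(u_i)$ for $i\le5$. In both cases $\eta(u_0),\dots,\eta(u_6)$ would be seven distinct values in $\{0,\dots,5\}$, which is impossible. So $x$ takes both values on $u_0,\dots,u_5$, and $\mathsf D_x$ holds at $u_0$.

**Step 4 (validity).** We check the two conjuncts. By Step 3, $\beta'\to\mathsf D_x$ is valid after the substitution, hence so is $F_0\to\mathsf F_x$; and points of $B'$ satisfy $\mathsf D_x$, hence $\mathsf F_x$. Therefore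
$$\text{every point satisfying }P^*\text{ satisfies }x\vee\mathsf F_x:\tag{4}$$
outside $B'$ it satisfies $x$, inside $B'$ it satisfies $\mathsf F_x$. The first conjunct of $\psi'_e$ is valid by $\lambda_O\to P^*$ and (4). For the second, let $x$ hold at $y$. If $y\in B'$, then $\mathsf F_x$ holds at $y$. If $y\notin B'$, then $P^*$ holds at $y$. Take a true disjunct: for $i=j=0$ it is $F_0$, which gives $\mathsf F_x$; for $i>0$ some $R_r$-successor, and for $i=0<j$ some $R_u$-successor, satisfies $P^*$, hence $x\vee\mathsf F_x$ by (4). So $\psi'_e$ is $K$-unifiable. $\square$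

## 11. Logics below $\mathrm{Log}_5$, completeness, admissible rules, depth of unifiers

**Proof of Theorem 2(b).** The point is that the two cases above leave room between $K$ and $\mathrm{Log}_5$. Let $K\subseteq L\subseteq\mathrm{Log}_5$. If $\phi_e(e)=0$, a $K$-unifier of $\psi'_e$ is an $L$-unifier. If $\phi_e(e)=1$ and $\psi'_e(\varphi)\in L$, then $\psi'_e(\varphi)\in\mathrm{Log}_5$ is valid on $\mathfrak F$, which is finite with out-degrees at most $5$. By the remark before (1), $\psi'_e$ is then globally satisfiable on $\mathfrak F$, a contradiction. So an algorithm for $L$-unifiability would separate $A$ from $B$. For $n\ge5$ the logic of all frames of out-degree at most $n$ contains $K$ and is contained in $\mathrm{Log}_5$, because finite frames of out-degree at most $5$ are among these frames. $\square$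

For (c) write $\mathcal W_i$ for the domain of $\phi_i$; these are the r.e. sets. An r.e. set $S$ is *creative* if its complement is *productive*: there is a computable $q$ such that $\mathcal W_i\cap S=\emptyset$ implies $q(i)\notin S\cup\mathcal W_i$. For example $\{e:e\in\mathcal W_e\}$ is creative with $q(i)=i$: if $\mathcal W_i$ is disjoint from it, then $i\in\mathcal W_i$ would put $i$ into both sets, so $i\notin\mathcal W_i$, and so $i$ is not in the set either.

**Proof of Theorem 2(c).** Let $L$ be r.e.

**Step 1 (upper bound).** The set $U$ of $L$-unifiable one-variable formulas is r.e.: enumerate all substitutions and $L$.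

**Step 2 (a creative set).** Inseparability alone gives undecidability; for completeness we extract a productive function. Let $f(e)=\psi'_e$ and $S'=f^{-1}(U)$. This is an r.e. set with $A\subseteq S'$ and $B\cap S'=\emptyset$, by the proof of (b). Say $S'=\mathcal W_m$. Given $i$, compute $i'$ with $\mathcal W_{i'}=\mathcal W_i\cup B$. By the s-m-n theorem compute from $i$ an index $p=q(i)$ such that $\phi_p(y)=1$ if $y$ is found in $\mathcal W_m$ before being found in $\mathcal W_{i'}$, $\phi_p(y)=0$ if it is found in $\mathcal W_{i'}$ first, and $\phi_p(y)$ is undefined if $y$ is in neither. Suppose $\mathcal W_i\cap S'=\emptyset$; then $\mathcal W_{i'}$ is disjoint from $S'=\mathcal W_m$. If $p\in\mathcal W_m$, then $\phi_p(p)=1$, so $p\in B\subseteq\mathcal W_{i'}$, contradicting disjointness. If $p\in\mathcal W_{i'}$, then $\phi_p(p)=0$, so $p\in A\subseteq\mathcal W_m$, again a contradiction. So $p\notin S'\cup\mathcal W_i$, and $S'$ is creative.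

**Step 3 (completeness).** A creative set is many-one complete for r.e. sets by Myhill's theorem (J. Myhill, *Creative sets*, 1955; see Rogers, *Theory of Recursive Functions and Effective Computability*, Ch. 7 and 11). We give the short argument. Let $Z$ be r.e. By the recursion theorem with parameters there is a computable $n$ such that $\mathcal W_{n(c)}=\{q(n(c))\}$ if $c\in Z$, and $\mathcal W_{n(c)}=\emptyset$ otherwise. If $c\notin Z$, productivity gives $q(n(c))\notin S'$. If $c\in Z$ and $q(n(c))\notin S'$, then $\mathcal W_{n(c)}\cap S'=\emptyset$, so productivity gives $q(n(c))\notin\mathcal W_{n(c)}$, which is false; so $q(n(c))\in S'$. Thus $c\in Z\Leftrightarrow q(n(c))\in S'$. Since $f$ reduces $S'$ to $U$, the set $U$ is $\Sigma^0_1$-complete. For formulas with arbitrarily many variables the set of $L$-unifiable formulas is again r.e., and it is hard by the same reduction. $\square$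

**Proof of Theorem 2(d).** For the upper bound, the non-admissible rules are r.e.: search for $\sigma$ with $\psi\sigma\in K$ and $\theta\sigma\notin K$, which is decidable for each $\sigma$. So admissibility is a $\Pi^0_1$ condition. For hardness, $\psi/\bot$ is admissible iff $\psi$ is not $K$-unifiable, so $\psi\mapsto\psi/\bot$ reduces the set of non-unifiable formulas, which is $\Pi^0_1$-complete by (c) with $L=K$, to the set of admissible rules.

Finally, suppose a computable $g$ were such that every unifiable $\psi$ has a unifier of modal depth at most $g(\psi)$. As in Section 2, replacing the variables in the substituted formulas by $\bot$ gives a ground unifier of depth at most $g(\psi)$. Up to $K$-equivalence its components are among the finitely many disjunctions of the formulas $\chi^{g(\psi)}_\sigma$, $\sigma\in X_{g(\psi)}$, which can be listed; and for each tuple of them we can decide whether it unifies $\psi$. So unifiability would be decidable, contradicting Theorem 1. $\square$
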